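# Smooth approximation of Lipschitz functions on $\ell_2(\Gamma)$ without loss of Lipschitz control

## 1. Lipschitz maps, smooth maps and property $(A^k)$

All Banach spaces are real.

**Definition 1 (Lipschitz constant).** For a Lipschitz map $f$ from a metric space to a Banach space, $\operatorname{Lip}(f)$ is its smallest Lipschitz constant.

*Example.* On a nonzero Hilbert space the norm $x\mapsto|x|$ has Lipschitz constant $1$.

**Definition 2 (the space $\ell_2(\Gamma)$).** Let $\Gamma$ be any set. $\ell_2(\Gamma)$ is the Hilbert space of families $x=(x_\gamma)_{\gamma\in\Gamma}$ of reals with $|x|^2=\sum_\gamma x_\gamma^2<\infty$; its canonical basis is $(e_\gamma)$.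

For $t>0$ at most $|x|^2/t^2$ indices satisfy $|x_\gamma|\ge t$, so *only finitely many coordinates of a given point are large*. This is used constantly. By choosing an orthonormal basis, every Hilbert space is isometric to some $\ell_2(\Gamma)$.

*Example.* If $\Gamma=\mathbb R$, the vectors $e_\gamma$ form an uncountable set with mutual distances $\sqrt2$, so $\ell_2(\mathbb R)$ is not separable.

**Definition 3 (smoothness).** "Smooth" means Fréchet smooth: $f:X\to Y$ is differentiable at $x$ if there is a bounded linear $Df(x)$ with $f(x+v)=f(x)+Df(x)v+o(\|v\|)$, and $C^k$ means that $f$ has $k$ continuous derivatives in this sense.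

*Example.* On $\ell_2(\Gamma)$ the function $|x|^2$ is $C^\infty$ with gradient $2x$. If $A\subset\Gamma$ is finite and $G$ is $C^\infty$ on $\mathbb R^A$, then $x\mapsto G((x_\gamma)_{\gamma\in A})$ is $C^\infty$, being $G$ composed with a bounded linear map. The norm $|x|$ is not differentiable at $0$.

We use three textbook facts. A differentiable map $g$ with $\|Dg\|\le K$ on a convex set is $K$-Lipschitz there (mean value inequality), and a differentiable $K$-Lipschitz map on an open set satisfies $\|Dg\|\le K$. A continuous compactly supported $u:\mathbb R^N\to Y$ has a Riemann integral with $\|\int u\|\le\int\|u\|$, and one may differentiate under the integral when the integrand depends smoothly on a parameter, with derivatives continuous in all variables and supports in a common compact set. Smoothness is a local property.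

**Definition 4 (locally finite family, partition of unity).** A family of functions is locally finite if each point has a neighborhood on which all but finitely many members vanish identically. A partition of unity is a locally finite family of functions $w_n\ge0$ with $\sum_nw_n=1$.

*Example.* On $\mathbb R$, the functions $w_k(x)=\max(0,1-|x-k|)$, $k\in\mathbb Z$, form a continuous partition of unity.

If $(w_n)$ is a $C^\infty$ partition of unity and the maps $F_n$ are $C^\infty$, then $g=\sum_nw_nF_n$ is $C^\infty$. Since $\sum_nDw_n=0$, for each fixed $x$ and each fixed vector $y\in Y$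
$$Dg(x)v=\sum_nw_n(x)\,DF_n(x)v+\sum_n\big(Dw_n(x)v\big)\,\big(F_n(x)-y\big).\tag{1}$$
We shall use this with $y=f(x)$, where $f$ is the map to be approximated; $f$ need not be differentiable, because $y$ is a constant in (1).

**Definition 5 (property $(A^k)$).** Let $X$ be a Banach space and $k\in\{1,2,\dots\}\cup\{\infty\}$. $X$ has property $(A^k)$ if there is a constant $C_0\ge1$, depending only on $X$, such that for every Lipschitz $f:X\to\mathbb R$ and every $\varepsilon>0$ there is a Lipschitz, $C^k$-smooth $g:X\to\mathbb R$ with $|f(x)-g(x)|<\varepsilon$ for all $x\in X$ and $\operatorname{Lip}(g)\le C_0\operatorname{Lip}(f)$.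

*Example.* $\mathbb R$ has $(A^\infty)$ with $C_0=1$. Let $L=\operatorname{Lip}(f)$, choose $\tau>0$ with $L\tau<\varepsilon$, and let $\eta\ge0$ be a $C^\infty$ function with integral $1$ and support in $[-\tau,\tau]$. Put
$$g(x)=\int f(x+s)\eta(s)\,ds=\int f(u)\eta(u-x)\,du .$$
The second form shows that $g$ is $C^\infty$. The first gives $|g-f|\le L\tau<\varepsilon$ and $|g(x)-g(y)|\le L|x-y|$.

## 2. Riemannian manifolds modeled on a Hilbert space

**Definition 6.** A Riemannian manifold is a connected $C^\infty$ manifold $M$ modeled on a real Hilbert space, possibly non-separable, with a $C^\infty$ Riemannian metric. Its distance is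
$$d(p,q)=\inf\{\text{length of }\gamma\},$$
over piecewise $C^1$ paths $\gamma$ in $M$ from $p$ to $q$. Lipschitz functions on $M$ are understood with respect to $d$. For a differentiable $f:M\to Y$ put $\|Df(q)\|_q=\sup\{\|Df(q)v\|:v\in T_qM,\ \langle v,v\rangle_q\le1\}$.

As usual we assume that each inner product $\langle\cdot,\cdot\rangle_p$ induces the topology of $T_pM$, and that $d$ is a metric inducing the manifold topology. Then $M$ is metrizable, hence paracompact by A. H. Stone's theorem: every open cover has a locally finite open refinement.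

*Example.* A Hilbert space $H$ with its own inner product at each point has $d(p,q)=|p-q|$: a path is at least as long as its chord, and the segment attains equality. For the plane minus the closed unit disk with the Euclidean metric, $d$ is larger than the Euclidean distance in general: the radial projection $x\mapsto x/|x|$ is $1$-Lipschitz for lengths of paths there, so a path from $(\frac32,0)$ to $(-\frac32,0)$ has length at least $\pi$, while the Euclidean distance is $3$.

*Example.* On $\mathbb R$ with $\langle v,w\rangle_q=(1+q^2)^2vw$, the function $f(q)=q$ has $\|Df(q)\|_q=1/(1+q^2)$.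

## 3. Does $\ell_2(\Gamma)$ have $(A^\infty)$ when $\Gamma$ is uncountable?

The problem comes from "UNIVERSIDAD COMPLUTENSE DE MADRID FACULTAD DE CIENCIAS MATEMÁTICAS Departamento de Análisis Matemático", https://core.ac.uk/download/580432107.pdf. Two known results stand behind it.

(i) Every Lipschitz function $f$ on a Riemannian manifold $M$, separable or not, can be approximated as follows: for every $\varepsilon>0$ and $r>0$ there is a $C^1$-smooth Lipschitz $g:M\to\mathbb R$ with $|f-g|<\varepsilon$ and $\operatorname{Lip}(g)\le\operatorname{Lip}(f)+r$.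

(ii) N. Moulis showed that every separable Hilbert space has property $(A^\infty)$.

Can $C^1$ in (i) be replaced by $C^\infty$? And does $\ell_2(\Gamma)$, for $\Gamma$ uncountable, have $(A^\infty)$? In plain words: given a Lipschitz function of uncountably many coordinates, can we smooth it completely, moving it by less than $\varepsilon$ and multiplying its Lipschitz constant by at most a factor that depends on neither $f$ nor $\varepsilon$?

The answer is yes. Let $\Gamma$ be an arbitrary set, $H=\ell_2(\Gamma)$, and $Y$ an arbitrary Banach space with norm $\|\cdot\|$ (take $Y=\mathbb R$ for the question as posed).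

**Theorem A.** There is an absolute constant $C_0\ge1$ such that for every Lipschitz $f:H\to Y$ and every $\varepsilon>0$ there is a $C^\infty$ map $g:H\to Y$ with $\|f-g\|<\varepsilon$ on $H$ and $\operatorname{Lip}(g)\le C_0\operatorname{Lip}(f)$. In particular $\ell_2(\Gamma)$ has $(A^\infty)$.

**Theorem B ($C^1$-fine approximation).** Let $M$ be a Riemannian manifold as in Section 2, $f:M\to Y$ of class $C^1$, and $\varepsilon:M\to(0,\infty)$ continuous. Then there is a $C^\infty$ map $g:M\to Y$ with $\|f(q)-g(q)\|<\varepsilon(q)$ and $\|Df(q)-Dg(q)\|_q<\varepsilon(q)$ for all $q\in M$.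

**Corollary C.** For every Lipschitz $f:M\to\mathbb R$ and $\varepsilon,r>0$ there is a $C^\infty$ function $g:M\to\mathbb R$ with $|f-g|<\varepsilon$ and $\operatorname{Lip}(g)\le\operatorname{Lip}(f)+r$.

**Theorem D (sharp constant).** For every Lipschitz $f:H\to\mathbb R$ and $\varepsilon>0$ there is a $C^\infty$ function $g$ with $|f-g|<\varepsilon$ and $\operatorname{Lip}(g)\le\operatorname{Lip}(f)$. So $(A^\infty)$ holds with $C_0=1$. No smaller constant is possible: any function at bounded distance from $x\mapsto\langle x,e\rangle$, $|e|=1$, has Lipschitz constant $\ge1$.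

The last sentence is checked at once. If $|g(x)-\langle x,e\rangle|\le b$ for all $x$, then $g(te)-g(0)\ge t-2b$, so $\operatorname{Lip}(g)\ge1-2b/t$ for all $t>0$; let $t\to\infty$.

## 4. Finite $\Gamma$, the norm, and why widths cannot shrink

**Finite $\Gamma$.** Convolution works as on $\mathbb R$: average $f(x+s)$ over $s\in\mathbb R^\Gamma$ with the product density $\prod_\gamma\eta(s_\gamma)$, $\eta$ supported in $[-\tau,\tau]$. Every shift $f(\cdot+s)$ is $L$-Lipschitz, hence so is the average; the error is at most $L\tau\sqrt{|\Gamma|}$. So $C_0=1$.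

**The norm, any $\Gamma$.** The function $f(x)=|x|$ is approximated by $g(x)=\sqrt{|x|^2+\tau^2}$ with $0<\tau<\varepsilon$. It is $C^\infty$, $0\le g-f\le\tau$, and $|\nabla g|=|x|/g(x)\le1$. This uses the special form of $f$.

**Infinite $\Gamma$, convolution.** The sensible first attempt is to average $f(x+s)$ over all coordinates $s_\gamma$, with width $\tau_\gamma>0$ in direction $\gamma$. The shift $s$ must lie in $\ell_2(\Gamma)$, so the widths must be small for most $\gamma$. If $\Gamma$ is uncountable this is impossible: $\Gamma=\bigcup_k\{\gamma:\tau_\gamma\ge1/k\}$, so for some $k$ infinitely many widths are at least $1/k$, and a family whose coordinates are comparable to their widths is then not in $\ell_2(\Gamma)$. We can only average in finitely many directions at a time, and these directions must depend on the point.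

## 5. Removing the small coordinates before averaging

For $n\ge0$ put $t_n=2^{-n}$. The plan is to replace by $0$ every coordinate that is small compared with $t_n$. Then near any point only finitely many coordinates matter, and those can be averaged. From here on $f:H\to Y$ is Lipschitz with $L=\operatorname{Lip}(f)>0$.

**Step 1: construct $F_n$.** The purpose is a $C^\infty$, $L$-Lipschitz map built from $f$ at scale $t_n$. Let
$$\varphi_n(s)=s-\max\big(-\tfrac{t_n}2,\min(s,\tfrac{t_n}2)\big).$$
This is $1$-Lipschitz, vanishes for $|s|\le t_n/2$, and satisfies $|\varphi_n(s)-s|\le t_n/2$. Let $\eta_n\ge0$ be $C^\infty$ on $\mathbb R$ with $\int\eta_n=1$ and support in $[-t_n/4,t_n/4]$. For finite $A\subset\Gamma$ put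
$$F_n^A(x)=\int_{\mathbb R^A}f\Big(\sum_{\gamma\in A}\varphi_n(x_\gamma+s_\gamma)e_\gamma\Big)\prod_{\gamma\in A}\eta_n(s_\gamma)\,ds,$$
with $F_n^\emptyset=f(0)$. Let $A_n(x)=\{\gamma:|x_\gamma|>t_n/4\}$, a finite set. If $\gamma\notin A_n(x)$ and $|s_\gamma|\le t_n/4$, then $|x_\gamma+s_\gamma|\le t_n/2$, so $\varphi_n(x_\gamma+s_\gamma)=0$: such a coordinate does not enter the argument of $f$, and its variable $s_\gamma$ integrates out to $1$. Hence $F_n^A(x)$ is the same for all finite $A\supset A_n(x)$. Call the common value $F_n(x)$.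

**Step 2: $F_n\in C^\infty(H)$.** Given $x_0$, let $A=\{\gamma:|(x_0)_\gamma|>t_n/8\}$, a finite set. If $|x-x_0|<t_n/8$ then $|x_\gamma|<t_n/4$ off $A$, so $A_n(x)\subset A$, and substituting $u=x+s$,
$$F_n(x)=F_n^A(x)=\int_{\mathbb R^A}f\Big(\sum_A\varphi_n(u_\gamma)e_\gamma\Big)\prod_A\eta_n(u_\gamma-x_\gamma)\,du .$$
Now $x$ occurs only in the kernel. Differentiating under the integral, this is a $C^\infty$ function of the finitely many coordinates $x_\gamma$, $\gamma\in A$.

**Step 3: $\operatorname{Lip}(F_n)\le L$.** Given $x,y$, use the same set $A=A_n(x)\cup A_n(y)$ for both points. For each $s$ the arguments of $f$ differ by at most $\big(\sum_A|\varphi_n(x_\gamma+s_\gamma)-\varphi_n(y_\gamma+s_\gamma)|^2\big)^{1/2}\le|x-y|$. Integrate.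

**Step 4: how far $F_n$ is from $f$.** Take $A=A_n(x)$ and $|s_\gamma|\le t_n/4$, and compare $\sum_A\varphi_n(x_\gamma+s_\gamma)e_\gamma$ with $x$ coordinate by coordinate. For $\gamma\in A$,
$$|\varphi_n(x_\gamma+s_\gamma)-x_\gamma|\le\tfrac{t_n}2+\tfrac{t_n}4=\tfrac34t_n,\qquad\text{while }|x_\gamma|>\tfrac{t_n}4 .$$
For $\gamma\notin A$ the discrepancy is $|x_\gamma|\le t_n/4$. In both cases it is at most $3\min(|x_\gamma|,t_n/4)$, so
$$\|F_n(x)-f(x)\|\le3L\Big(\sum_\gamma\min(x_\gamma^2,t_n^2/16)\Big)^{1/2}.\tag{2}$$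

**A single $F_n$ can be enough.** For $f(x)=\sup_\gamma|x_\gamma|$ the discrepancy matters only in the sup norm, so $|F_n-f|\le\frac34t_n$ everywhere, and one large $n$ settles this $f$.

**A single $F_n$ is not enough in general.** Let $\Gamma$ be infinite, $f(x)=|x|$, and $x=\frac{t_n}4(e_{\gamma_1}+\dots+e_{\gamma_K})$ with distinct $\gamma_i$. Then $A_n(x)=\emptyset$, so $F_n(x)=f(0)=0$, while $f(x)=\frac{t_n}4\sqrt K$. For each $n$ the error of $F_n$ is unbounded on $H$. On the other hand the right side of (2) tends to $0$ as $n\to\infty$ at each fixed $x$. So $n$ must depend on $x$, and the $F_n$ must be glued.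

## 6. A smooth capped square sum $R_n$

To decide which $n$ to use at $x$ we need a smooth function that measures the right side of (2).

**Step 5: smooth versions of $\min(s^2,t_n^2)$.** Let $\kappa:\mathbb R\to[0,1]$ be even, $C^\infty$, nonincreasing on $[0,\infty)$, with $\kappa=1$ on $[-\frac12,\frac12]$ and $\kappa(u)=0$ for $|u|\ge1$. Put
$$\rho_n(s)=\int_0^s2v\,\kappa(v/t_n)\,dv .$$
The integrand is odd, so $\rho_n$ is even. It is $C^\infty$ and nondecreasing in $|s|$. It is nonincreasing in $n$, because $v/t_n$ grows with $n$ and $\kappa$ decreases. Moreover $\rho_n(s)=s^2$ for $|s|\le t_n/2$, and $\rho_n$ is constant on $[t_n,\infty)$. Hence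
$$\min(s^2,t_n^2/4)\le\rho_n(s)\le\min(s^2,t_n^2).\tag{3}$$
Since $\kappa$ is nonincreasing on $[0,\infty)$, for $s\ge0$ we have $\rho_n(s)\ge\kappa(s/t_n)\int_0^s2v\,dv=s^2\kappa(s/t_n)$, and the same holds for $s<0$ by evenness. With $0\le\kappa\le1$,
$$|\rho_n'(s)|^2=4s^2\kappa(s/t_n)^2\le4\rho_n(s).\tag{4}$$

**Step 6: $R_n(x)=\sum_\gamma\rho_n(x_\gamma)$ is $C^\infty$, and $\sqrt{R_n}$ changes no faster than a distance.** By (3), $R_n(x)\le|x|^2$. For each $x$, $R_n(x)$ is nonincreasing in $n$ and tends to $0$: each term is at most $t_n^2\to0$ and is dominated by the summable $x_\gamma^2$. For smoothness let $\sigma_n(s)=s^2-\rho_n(s)$, which vanishes for $|s|\le t_n/2$. Given $x_0$, the set $A=\{\gamma:|(x_0)_\gamma|\ge t_n/4\}$ is finite, and for $|x-x_0|<t_n/4$ we have $|x_\gamma|<t_n/2$ off $A$. So near $x_0$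
$$R_n(x)=|x|^2-\sum_{\gamma\in A}\sigma_n(x_\gamma).$$
Thus $R_n\in C^\infty(H)$ with $\nabla R_n(x)=(\rho_n'(x_\gamma))_\gamma$, and summing (4) over $\gamma$,
$$|\nabla R_n(x)|\le2\sqrt{R_n(x)}.\tag{5}$$
By (3), $\min(x_\gamma^2,t_n^2/16)\le\rho_n(x_\gamma)$, so (2) gives
$$\|F_n(x)-f(x)\|\le3L\sqrt{R_n(x)}.\tag{6}$$

*Example.* At $x=\frac{t_n}4(e_{\gamma_1}+\dots+e_{\gamma_K})$ we get $R_n(x)=Kt_n^2/16$, so $\sqrt{R_n(x)}=\frac{t_n}4\sqrt K$, exactly the error found in Section 5.

## 7. Gluing along the values of $R_n$, and unbounded overlap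

**Step 7: define $g$.** The purpose is to use $F_n$ only where $R_n$ is small. Fix $r>0$ with $3Lr<\varepsilon$. Fix, once and for all, a nondecreasing $C^\infty$ function $\Theta:\mathbb R\to[0,1]$ with $\Theta=0$ on $(-\infty,\frac14]$ and $\Theta=1$ on $[1,\infty)$. Let $M_1=\sup|\Theta'|$, $M_2=\sup|\Theta''|$, and $\theta(R)=\Theta(R/r^2)$. Put
$$w_0=1-\theta(R_0),\qquad w_n=\theta(R_{n-1})-\theta(R_n)\ (n\ge1),\qquad g=\sum_{n\ge0}w_nF_n .$$

**Step 8: $(w_n)$ is a $C^\infty$ partition of unity, so $g\in C^\infty(H)$.** As $R_n\le R_{n-1}$, we have $w_n\ge0$. Given $x_0$, pick $N$ with $R_N(x_0)<r^2/4$. By continuity there is a neighborhood of $x_0$ on which $R_n\le R_N<r^2/4$ for all $n\ge N$. There $\theta(R_n)=0$ for $n\ge N$, so $w_n=0$ for $n>N$, and by telescoping $\sum_nw_n=1-\theta(R_N)=1$.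

**Step 9: $\|g-f\|<\varepsilon$.** If $w_n(x)\ne0$, then $R_n(x)<r^2$: otherwise $\theta(R_n)=1$ and, if $n\ge1$, also $\theta(R_{n-1})=1$ because $R_{n-1}\ge R_n$, so $w_n(x)=0$. Hence by (6) only maps with $\|F_n(x)-f(x)\|\le3Lr$ enter the convex combination $g(x)$, and $\|g(x)-f(x)\|\le3Lr<\varepsilon$.

**Where the obvious Lipschitz estimate stops.** By (1) with $y=f(x)$, we must bound $\sum_n(Dw_nv)(F_n(x)-f(x))$. A single term is harmless: $F_n-f$ is of order $Lr$, and $|Dw_n|$ is of order $1/r$ by (5). But the number of terms at one point has no bound. To see this take $r=1$, $\Gamma$ infinite, $p\ge1$ and $K=2^p$. Let $x$ have, for each $j=p+1,\dots,p+K$, exactly $N_j=4^j/2^{p+1}$ coordinates equal to $t_j$ ("level $j$"), and all others $0$. $N_j$ is an integer because $2j\ge p+1$, and $N_jt_j^2=\frac1{2K}$.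

Let $p\le n\le p+K/2$. At level $j>n$ we have $t_j\le t_n/2$, so $\rho_n(t_j)=t_j^2$. At level $j\le n$ we have $t_j\ge t_n$, so $\rho_n(t_j)=at_n^2$, where $a=\int_0^12v\kappa(v)\,dv\in[\frac14,1)$. Therefore
$$R_n(x)=\frac1{2K}\Big((p+K-n)+a\sum_{j=p+1}^n4^{j-n}\Big),\qquad R_{n-1}(x)-R_n(x)=\frac{1-a\,4^{p+1-n}}{2K}>0\quad(n\ge p+1).$$
The first formula gives $R_p(x)=\frac12$ and $R_n(x)>\frac14$. So these values strictly decrease inside $(\frac14,\frac12]$, and if $\Theta$ is chosen strictly increasing on $[\frac14,1]$, then $w_n(x)>0$ for all $K/2$ indices $n=p+1,\dots,p+K/2$. Bounding each $|Dw_n|$ by $M_1(|\nabla R_{n-1}|+|\nabla R_n|)\le4M_1$ gives a total $2KM_1$, which is useless.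

One can try to exploit cancellation in $\nabla R_{n-1}-\nabla R_n$. Its coordinates at level $j$ are $2t_j(\kappa(2^{n-1-j})-\kappa(2^{n-j}))$, which is $2t_n$ for $j=n$ and $0$ for $j\neq n$. So its norm is $(4N_nt_n^2)^{1/2}=\sqrt{2/K}$, and the sum of these norms over our $K/2$ indices is $\sqrt{K/2}$, still unbounded. However, these vectors have disjoint supports. For a *fixed* unit vector $v$,
$$\sum_n|\langle\nabla R_{n-1}-\nabla R_n,v\rangle|\le\sum_\gamma\Big(\sum_n|\nabla R_{n-1}-\nabla R_n|_\gamma\Big)|v_\gamma|\le\Big(\frac K2\cdot\frac2K\Big)^{1/2}=1 .$$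
So we should fix $v$ first and sum over $n$ *inside each coordinate*. For general $x$, disjoint supports are replaced by monotonicity in $n$: both $R_n(x)$ and each $|\rho_n'(x_\gamma)|$ decrease as $n$ grows, so the sums telescope.

## 8. The telescoping estimate and the proof of Theorem A

If $L=\operatorname{Lip}(f)=0$, take $g=f$. Let $L>0$; Steps 1–9 have produced a $C^\infty$ map $g$ with $\|g-f\|<\varepsilon$. It remains to bound $\|Dg\|$.

**Step 10: compute $Dw_n$ at a point.** Fix $x$ and $v\in H$ with $|v|=1$; all functions are evaluated at $x$. By (1) with $y=f(x)$,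
$$Dg\,v=\sum_nw_n\,DF_nv+\sum_n(Dw_nv)\,(F_n-f(x)),$$
and the first sum has norm at most $L$ by Step 3. Let $m$ be the least index with $R_m<r^2$; it exists since $R_n\to0$. As $\theta=1$ on $[r^2,\infty)$, we have $\theta'=0$ there. So the contributions of $R_n$ with $n<m$ vanish, and:

* for $n<m$: $Dw_n=0$;
* for $n=m$: $Dw_mv=-\theta'(R_m)\langle\nabla R_m,v\rangle$;
* for $n>m$: $Dw_nv=\theta'(R_{n-1})\langle\nabla R_{n-1}-\nabla R_n,v\rangle+\big(\theta'(R_{n-1})-\theta'(R_n)\big)\langle\nabla R_n,v\rangle$.

The last line is $\theta'(R_{n-1})\langle\nabla R_{n-1},v\rangle-\theta'(R_n)\langle\nabla R_n,v\rangle$ with $\theta'(R_{n-1})\langle\nabla R_n,v\rangle$ subtracted and added. This splits $Dw_n$ into two differences, each of which telescopes.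

**Step 11: bound the three sums.** For $n\ge m$ we have $R_n<r^2$, so (6) and (5) give $\|F_n-f(x)\|\le3Lr$ and $|\nabla R_n|\le2r$. Also $|\theta'|\le M_1/r^2$ and $|\theta''|\le M_2/r^4$. Hence
$$\Big\|\sum_n(Dw_nv)(F_n-f(x))\Big\|\le3Lr\,(S_1+S_2+S_3),$$
where $S_1$ comes from $n=m$, and $S_2,S_3$ are the sums over $n>m$ of the absolute values of the two parts of $Dw_nv$. First,
$$S_1\le|\theta'(R_m)|\,|\nabla R_m|\le\frac{M_1}{r^2}\,2r=\frac{2M_1}r .$$
For $S_3$ use the mean value theorem for $\theta'$ and the monotonicity of $R_n$ in $n$: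
$$S_3\le\sum_{n>m}|\theta'(R_{n-1})-\theta'(R_n)|\,|\nabla R_n|\le\frac{M_2}{r^4}\,2r\sum_{n>m}(R_{n-1}-R_n)\le\frac{2M_2}{r^3}R_m\le\frac{2M_2}r .$$
For $S_2$ recall $\rho_n'(s)=2s\,\kappa(s/t_n)$ and $\kappa(s/t_{n-1})-\kappa(s/t_n)\ge0$. Exchanging the two sums of nonnegative terms and telescoping in $n$ for each $\gamma$,
$$S_2\le\frac{M_1}{r^2}\sum_{n>m}\sum_\gamma2|x_\gamma||v_\gamma|\Big(\kappa\big(\tfrac{x_\gamma}{t_{n-1}}\big)-\kappa\big(\tfrac{x_\gamma}{t_n}\big)\Big)\le\frac{M_1}{r^2}\sum_\gamma2|x_\gamma|\,\kappa\big(\tfrac{x_\gamma}{t_m}\big)|v_\gamma| .$$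
Now $2|x_\gamma|\kappa(x_\gamma/t_m)=|\rho_m'(x_\gamma)|$ is the absolute value of the $\gamma$-coordinate of $\nabla R_m$, so Cauchy–Schwarz gives
$$S_2\le\frac{M_1}{r^2}|\nabla R_m|\le\frac{2M_1}r .$$

**Step 12: conclude.** Altogether $\|Dg(x)\|\le L+3Lr\cdot\frac{4M_1+2M_2}r=L(1+12M_1+6M_2)$ for every $x$. By the mean value inequality $\operatorname{Lip}(g)\le C_0L$ with $C_0=1+12M_1+6M_2$, which depends only on the fixed function $\Theta$. This proves Theorem A: $\ell_2(\Gamma)$ has $(A^\infty)$ for every $\Gamma$. $\blacksquare$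

## 9. Approximation with a variable error

To work on manifolds we need errors that depend on the point, since there the derivatives of partitions of unity are not uniformly bounded. From now on $C_0$ is the constant of Theorem A.

**Lemma 1.** Let $f:H\to Y$ be $L$-Lipschitz, $\varepsilon:H\to(0,\infty)$ continuous, and $\tau>0$. There is a $C^\infty$ map $g:H\to Y$ with $\|f(x)-g(x)\|<\varepsilon(x)$ for all $x$ and $\operatorname{Lip}(g)\le C_0L+\tau$.

*Proof.* We cut $H$ into regions where the permitted error is about $2^{-k}$, and glue approximations $g_k$ of accuracy proportional to $2^{-k}$ with cutoffs of slope of order $2^k$. This time only two terms overlap.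

**Step 1: replace $\varepsilon$ by a Lipschitz function.** Let $r_0(x)=\min\{1,\inf_y(\varepsilon(y)+|x-y|)\}$. It is $1$-Lipschitz, and $r_0\le\min(1,\varepsilon)$ (take $y=x$). It is positive: if $\varepsilon\ge\varepsilon(x)/2$ on the ball of radius $\rho$ about $x$, then $r_0(x)\ge\min(1,\varepsilon(x)/2,\rho)$.

**Step 2: smooth cutoffs.** By Theorem A, with $Y=\mathbb R$, choose $C^\infty$ functions $a_k:H\to\mathbb R$, $k\ge1$, with $|a_k-r_0|<2^{-k}/10$ and $\operatorname{Lip}(a_k)\le C_0$. Let $s:\mathbb R\to[0,1]$ be $C^\infty$, nondecreasing, $s=0$ on $(-\infty,1]$, $s=1$ on $[\frac32,\infty)$, $s'\le3$; this is possible since $3\cdot\frac12>1$. Put $s_0=0$, $s_k=s(2^ka_k)$ and $v_k=s_k-s_{k-1}$ for $k\ge1$. We check four things.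

* $v_k\ge0$. This is clear for $k=1$. If $k\ge2$ and $s_{k-1}(x)\ne0$, then $a_{k-1}(x)>2\cdot2^{-k}$. As $|a_{k-1}-r_0|<0.2\cdot2^{-k}$, we get $r_0(x)>1.8\cdot2^{-k}$, so $a_k(x)>1.7\cdot2^{-k}$ and $s_k(x)=1$.
* $(v_k)$ is locally finite with sum $1$. If $r_0(x)>1.6\cdot2^{-k}$, this inequality persists near $x$, and there $a_l>1.6\cdot2^{-l}-0.1\cdot2^{-l}$, so $s_l=1$, for all $l\ge k$. Hence near $x$ we have $v_l=0$ for $l>k$ and $\sum_{l\le k}v_l=s_k=1$. Since $r_0(x)>0$, such a $k$ exists.
* *If $v_k(x)\ne0$ or $Dv_k(x)\ne0$, then $0.9\cdot2^{-k}\le r_0(x)\le3.2\cdot2^{-k}$.* If $r_0(x)<0.9\cdot2^{-k}$, then near $x$ we have $a_k<2^{-k}$ and, for $k\ge2$, $a_{k-1}<1.1\cdot2^{-k}<2^{-(k-1)}$; so $s_k$ and $s_{k-1}$ vanish near $x$. If $k\ge2$ and $r_0(x)>3.2\cdot2^{-k}=1.6\cdot2^{-(k-1)}$, then $s_{k-1}=s_k=1$ near $x$ by the previous item. For $k=1$ the upper bound holds because $r_0\le1<1.6$. Since $3.2/0.9<4$, at most two values of $k$ qualify at a given $x$.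
* $|Dv_k|\le3C_0(2^k+2^{k-1})\le5C_02^k$.

**Step 3: glue.** Let $\beta=\min(\frac12,\tau/(10C_0))$. By Theorem A choose $C^\infty$ maps $g_k$ with $\|g_k-f\|<\beta2^{-k}$ and $\operatorname{Lip}(g_k)\le C_0L$. Put $g=\sum_kv_kg_k\in C^\infty$. If $v_k(x)\ne0$ then $2^{-k}\le r_0(x)/0.9$, so
$$\|g(x)-f(x)\|\le\beta r_0(x)/0.9<r_0(x)\le\varepsilon(x).$$
By (1) with $y=f(x)$, and since at most two terms $Dv_k(x)$ are nonzero,
$$\|Dg(x)\|\le C_0L+2\cdot5C_02^k\cdot\beta2^{-k}=C_0L+10C_0\beta\le C_0L+\tau,$$
where each of the two terms carries its own $k$ and the powers of $2$ cancel in each. The mean value inequality finishes the proof. $\square$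

**Lemma 2.** If $A,B\subset H$ are disjoint and closed, there is a $C^\infty$ function $\chi:H\to[0,1]$ with $\chi=1$ on $A$ and $\chi=0$ on $B$.

*Proof.* If $A$ or $B$ is empty, a constant works. Otherwise let $d_A,d_B$ be the distance functions; they are $1$-Lipschitz, and $d_A+d_B$ is continuous and positive. Lemma 1 gives $C^\infty$ functions $a,b$ with
$$|a-(d_A-d_B)|<\tfrac12(d_A+d_B),\qquad|b-(d_A+d_B)|<\tfrac12(d_A+d_B).$$
So $b>0$. On $A$ we have $d_A=0$, hence $a<-\frac12d_B$ and $b<\frac32d_B$, so $a/b<-\frac13$. Symmetrically $a/b>\frac13$ on $B$. Compose $a/b$ with a $C^\infty$ function $\mathbb R\to[0,1]$ equal to $1$ on $(-\infty,-\frac13]$ and to $0$ on $[\frac13,\infty)$. $\square$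

## 10. $C^1$-fine approximation on manifolds: proof of Theorem B

Applying Theorem A or Lemma 1 to $f$ itself in a chart would only give $\|Dg\|\lesssim C_0\|Df\|$, which says nothing about $Dg-Df$. The remedy uses that $f$ is $C^1$: on a small ball, $f$ minus its affine part has a tiny Lipschitz constant, and for the remainder the factor $C_0$ does no harm. The variable error of Lemma 1 then absorbs the derivatives of the partition of unity.

**Step 1: choose charts.** The aim is to have, around each point, a ball on which everything is nearly constant. Let $H$ be the model space, identified isometrically with some $\ell_2(\Gamma)$. Each $(T_pM,\langle\cdot,\cdot\rangle_p)$ is a Hilbert space isomorphic to $H$, hence isometric to $H$, since orthonormal bases of linearly homeomorphic Hilbert spaces have the same cardinality. Correcting any chart at $p$ by a translation and a linear isomorphism, we get a chart $\Phi_p:W_p\to H$ with $\Phi_p(p)=0$ and $D\Phi_p(p)$ an isometry. Put $c=1/(48C_0)$ and $\hat f_p=f\circ\Phi_p^{-1}$.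 There is $\varrho_p>0$ such that $\bar B(0,2\varrho_p)\subset\Phi_p(W_p)$ and, for $z=\Phi_p(q)$ in this ball:

* $\|D\Phi_p(q)\|\le2$ as a map from $(T_qM,\langle\cdot,\cdot\rangle_q)$ to $H$;
* $\varepsilon(q)>\frac12\varepsilon(p)$;
* $\|D\hat f_p(z)-D\hat f_p(0)\|\le c\,\varepsilon(p)$.

For the first item, the metric reads in the chart as $\langle G(z)v,v\rangle$ with $G$ continuous in operator norm and $G(0)$ the identity; where $\|G(z)-\mathrm{Id}\|\le\frac34$ we have $|v|^2\le4\langle G(z)v,v\rangle$. The other items are continuity of $\varepsilon$ and of $D\hat f_p$. Let $U_p=\Phi_p^{-1}(B(0,\varrho_p))$.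

**Step 2: a $C^\infty$ partition of unity subordinate to $(U_p)$.** As $M$ is paracompact and normal, a locally finite refinement and the shrinking lemma (applied twice) give locally finite open covers $\{V_p\},\{V_p'\},\{V_p''\}$ of $M$, some sets possibly empty, with $\overline{V_p''}\subset V_p'$ and $\overline{V_p'}\subset V_p\subset U_p$. The set $\Phi_p(\overline{V_p''})$ is relatively closed in $\Phi_p(W_p)$ and contained in $\bar B(0,\varrho_p)\subset\Phi_p(W_p)$; so it is the intersection of a closed subset of $H$ with $\bar B(0,\varrho_p)$, hence closed in $H$. The set $\Phi_p(V_p')$ is open in $H$. Lemma 2 gives a $C^\infty$ function $\chi$ on $H$, with values in $[0,1]$, equal to $1$ on $\Phi_p(\overline{V_p''})$ and to $0$ off $\Phi_p(V_p')$. Let $\chi_p=\chi\circ\Phi_p$ on $U_p$ and $\chi_p=0$ elsewhere. It is smooth on $U_p$ and zero on the open set $M\setminus\overline{V_p'}$, and these two sets cover $M$; so $\chi_p$ is $C^\infty$ on $M$. The sum $\sum_q\chi_q$ is locally finite and at least $1$, because the $V_q''$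 cover $M$. Hence
$$\psi_p=\chi_p\Big/\sum_q\chi_q$$
is a locally finite $C^\infty$ partition of unity with $\operatorname{supp}\psi_p\subset\overline{V_p'}\subset U_p$.

**Step 3: fix the accuracy needed for gluing.** Each $q\mapsto\|D\psi_p(q)\|_q$ is continuous: in a chart, the norms of the metric at nearby points are comparable with constants near $1$, hence so are the dual norms. So $\Lambda(q)=1+\sum_p\|D\psi_p(q)\|_q$ is continuous, being a locally finite sum. Let $\delta=\varepsilon/(4\Lambda)$, a positive continuous function on $M$.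

**Step 4: approximate on each $U_p$.** We want $g_p$ on $U_p$ that is $\delta$-close to $f$ with derivative $\frac14\varepsilon$-close. Fix $p$. Let $\pi$ be the nearest-point retraction of $H$ onto $\bar B(0,\varrho_p)$, which is $1$-Lipschitz, and let $\ell_p(z)=\hat f_p(0)+D\hat f_p(0)z$. On the convex set $\bar B(0,\varrho_p)$ the derivative of $\hat f_p-\ell_p$ has norm at most $c\,\varepsilon(p)$, so $h=(\hat f_p-\ell_p)\circ\pi$ is $c\,\varepsilon(p)$-Lipschitz on all of $H$. The function $\delta\circ\Phi_p^{-1}\circ\pi$ is positive and continuous on $H$. Lemma 1, with $\tau=C_0c\,\varepsilon(p)$, gives $h_p\in C^\infty(H,Y)$ with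
$$\|h_p-h\|<\delta\circ\Phi_p^{-1}\circ\pi,\qquad\operatorname{Lip}(h_p)\le2C_0c\,\varepsilon(p).$$
Put $g_p=(\ell_p+h_p)\circ\Phi_p$ on $U_p$. There $\pi$ is the identity at $\Phi_p(q)$, so $g_p-f=(h_p-h)\circ\Phi_p$ and $\|g_p-f\|<\delta$. For the derivative, $\|Dh_p\|\le2C_0c\,\varepsilon(p)$, $\|D(\hat f_p-\ell_p)\|\le c\,\varepsilon(p)$ and $\|D\Phi_p(q)\|\le2$ give, using $C_0\ge1$,
$$\|Dg_p-Df\|_q\le2(2C_0c+c)\,\varepsilon(p)\le6C_0c\,\varepsilon(p)\le12C_0c\,\varepsilon(q)=\tfrac14\varepsilon(q).$$

**Step 5: glue.** Let $g=\sum_p\psi_pg_p\in C^\infty(M,Y)$, each term extended by $0$ off $U_p$. Then $\|g-f\|\le\delta<\varepsilon$. Since $\sum_pD\psi_p=0$, we have $Dg-Df=\sum_p\psi_p(Dg_p-Df)+\sum_pD\psi_p\,(g_p-f)$, where only $p$ with $q\in\operatorname{supp}\psi_p\subset U_p$ contribute at $q$. Hence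
$$\|Dg-Df\|_q\le\sum_p\psi_p\|Dg_p-Df\|_q+\sum_p\|D\psi_p\|_q\|g_p-f\|\le\tfrac14\varepsilon(q)+\delta(q)\Lambda(q)=\tfrac12\varepsilon(q)<\varepsilon(q).\qquad\blacksquare$$

## 11. $C^\infty$ approximation of Lipschitz functions on $M$: proof of Corollary C

Known result (i) makes $f$ a $C^1$ function, and Theorem B makes that $C^\infty$. By (i) there is a $C^1$ function $g_1$ with $|f-g_1|<\varepsilon/2$ and $\operatorname{Lip}(g_1)\le\operatorname{Lip}(f)+r/2$.

**Step 1: from Lipschitz constant to derivative.** For $v\in T_qM$ take a $C^1$ curve $\gamma$ with $\gamma(0)=q$, $\gamma'(0)=v$. Then $|g_1(\gamma(t))-g_1(q)|\le\operatorname{Lip}(g_1)\,d(\gamma(t),q)$, and $d(\gamma(t),q)$ is at most the length of $\gamma|_{[0,t]}$, which is $t\,|v|_q+o(t)$. Divide by $t$ and let $t\downarrow0$: $\|Dg_1\|_q\le\operatorname{Lip}(g_1)$.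

**Step 2: smooth, and return to Lipschitz constants.** Theorem B with the constant error $\min(\varepsilon/2,r/2)$ gives a $C^\infty$ function $g$ with $|g-g_1|<\varepsilon/2$ and $\|Dg\|_q\le\operatorname{Lip}(f)+r$ on $M$. Then $|f-g|<\varepsilon$. Integrating $Dg$ along a piecewise $C^1$ path from $p$ to $q$ bounds $|g(p)-g(q)|$ by $(\operatorname{Lip}(f)+r)$ times its length; take the infimum over paths. $\blacksquare$

So the approximating function in (i) can be taken $C^\infty$.

## 12. The constant $C_0=1$: proof of Theorem D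

On $H$ we want to lose nothing, not even $r$. The plan is to make $f$ of class $C^1$ without increasing its Lipschitz constant, then to compose with a map that contracts strictly, which creates slack in the derivative, and finally to spend the slack in Theorem B. The slack tends to $0$ at infinity, so the variable error in Theorem B is needed. Let $L=\operatorname{Lip}(f)>0$; for $L=0$ take $g=f$.

**Step 1 (Lasry–Lions regularization): there is a $C^1$ function $h$ with $\operatorname{Lip}(h)\le L$ and $|h-f|<\varepsilon/3$.** Let $\lambda>0$ with $L^2\lambda/2<\varepsilon/3$, and set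
$$f_\lambda(x)=\inf_y\Big(f(y)+\frac{|x-y|^2}{2\lambda}\Big),\qquad h(x)=\sup_y\Big(f_\lambda(y)-\frac{|x-y|^2}\lambda\Big).$$

*Size and Lipschitz constant.* With $t=|x-y|$ we have $f(y)+\frac{t^2}{2\lambda}\ge f(x)-Lt+\frac{t^2}{2\lambda}\ge f(x)-\frac{L^2\lambda}2$, and $y=x$ gives $f_\lambda\le f$. So $f-\frac{L^2\lambda}2\le f_\lambda\le f$. Substituting $y=x-z$, $f_\lambda$ is a finite infimum of the $L$-Lipschitz functions $x\mapsto f(x-z)+\frac{|z|^2}{2\lambda}$, so it is $L$-Lipschitz. Likewise $f_\lambda(y)-\frac{t^2}\lambda\le f_\lambda(x)+Lt-\frac{t^2}\lambda\le f_\lambda(x)+\frac{L^2\lambda}4$, so $f_\lambda\le h\le f_\lambda+\frac{L^2\lambda}4$, and $h$ is $L$-Lipschitz as a finite supremum of $L$-Lipschitz functions. Hence $|h-f|\le L^2\lambda/2<\varepsilon/3$.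

*$h+|x|^2/\lambda$ is convex.* It equals $\sup_y\big(f_\lambda(y)-\frac{|y|^2}\lambda+\frac2\lambda\langle x,y\rangle\big)$, a supremum of affine functions.

*$h-|x|^2/\lambda$ is concave.* Put $k(y)=\frac{|y|^2}{2\lambda}-f_\lambda(y)$. Then $-k(y)=\inf_w\big(f(w)+\frac{|w|^2}{2\lambda}-\frac1\lambda\langle y,w\rangle\big)$ is an infimum of affine functions, so $k$ is convex. Expanding squares,
$$f_\lambda(y)-\frac{|x-y|^2}\lambda-\frac{|x|^2}\lambda=-k(y)-\frac{4|x|^2-4\langle x,y\rangle+|y|^2}{2\lambda}=-k(y)-\frac{|2x-y|^2}{2\lambda},$$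
which is jointly concave in $(x,y)$. The supremum over $y$ of a jointly concave function $\Psi$, if finite, is concave in $x$: for $0\le s\le1$, $\sup_y\Psi((1-s)x_0+sx_1,y)\ge(1-s)\Psi(x_0,y_0)+s\Psi(x_1,y_1)$ for all $y_0,y_1$; take suprema on the right.

*$h$ is $C^1$.* Let $C=1/\lambda$. A continuous convex function on $H$ has a supporting affine function at every point. Apply this to $h+C|\cdot|^2$ and to $-(h-C|\cdot|^2)$ at $x$, and absorb the linear terms coming from $|x+v|^2=|x|^2+2\langle x,v\rangle+|v|^2$. This gives $p,q\in H$ with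
$$h(x)+\langle p,v\rangle-C|v|^2\le h(x+v)\le h(x)+\langle q,v\rangle+C|v|^2\quad\text{for all }v.$$
So $\langle p-q,v\rangle\le2C|v|^2$ for all $v$; replacing $v$ by small multiples gives $p=q$. Then $|h(x+v)-h(x)-\langle p,v\rangle|\le C|v|^2$, so $h$ is differentiable and $p=q=\nabla h(x)$. For continuity of $\nabla h$, let $z=x+w$ and let $v$ be arbitrary. Use the lower bound at $z$ for $h(z+v)$, the lower bound at $x$ for $h(z)$, and the upper bound at $x$ for $h(x+w+v)$:
$$h(x)+\langle\nabla h(x),w\rangle-C|w|^2+\langle\nabla h(z),v\rangle-C|v|^2\le h(z+v)\le h(x)+\langle\nabla h(x),w+v\rangle+C|w+v|^2 .$$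
Hence $\langle\nabla h(z)-\nabla h(x),v\rangle\le C(|v|^2+|w|^2+|w+v|^2)$. If $\nabla h(z)\ne\nabla h(x)$, choose $v$ in the direction of $\nabla h(z)-\nabla h(x)$ with $|v|=|w|$; the right side is at most $6C|w|^2$, so $|\nabla h(z)-\nabla h(x)|\le6C|w|$. Thus $\nabla h$ is Lipschitz, that is, $h\in C^{1,1}$.

**Step 2: create slack.** Let $0<\beta<1$ with $L\beta<\varepsilon/3$, and $T(x)=x-\beta x(1+|x|^2)^{-1/2}$. It is $C^\infty$ and $|T(x)-x|<\beta$. Differentiating,
$$DT(x)v=v-\beta(1+|x|^2)^{-1/2}v+\beta(1+|x|^2)^{-3/2}\langle x,v\rangle x .$$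
This is symmetric. On $x^\perp$ it is multiplication by $1-\beta(1+|x|^2)^{-1/2}$; along $x$ the factor is $1-\beta(1+|x|^2)^{-3/2}\big((1+|x|^2)-|x|^2\big)=1-\beta(1+|x|^2)^{-3/2}$. Both lie in $(0,1)$ and the second is at least the first, so $\|DT(x)\|\le1-c(x)$ with $c(x)=\beta(1+|x|^2)^{-3/2}>0$. Therefore $h_1=h\circ T$ is $C^1$, with $|h_1-h|\le L\beta<\varepsilon/3$ and $|Dh_1(x)|\le L(1-c(x))$.

**Step 3: spend the slack.** Apply Theorem B on $M=H$, whose distance is $|p-q|$, to $h_1$ with the continuous error function $\min(\varepsilon/3,L\,c(x))$. The resulting $C^\infty$ function $g$ satisfies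
$$|g-f|\le|g-h_1|+|h_1-h|+|h-f|<\varepsilon,\qquad|Dg(x)|\le L(1-c(x))+L\,c(x)=L .$$
By the mean value inequality $\operatorname{Lip}(g)\le L$. Sharpness of the constant was checked in Section 3. $\blacksquare$
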